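# Degrees of regular maps $S^2\times S^2\to S^4$

## 1. Testing the guess that every degree occurs

Write $S^n=\{x\in\mathbb R^{n+1}:\sum x_i^2=1\}$, and regard spheres and their products as affine real algebraic varieties, $S^p\times S^q\subset\mathbb R^{p+1}\times\mathbb R^{q+1}$.

**Definition.** A *regular function* on an affine real algebraic variety $X\subset\mathbb R^m$ is a function of the form $P/q$, with $P,q$ real polynomials and $q$ nowhere zero on $X$. A map $f:X\to Y\subset\mathbb R^k$ is *regular* if each of its coordinates is a regular function.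

**Example.** On $S^1$ the function $1/(2+x_1)$ is regular. The function $\sqrt{2+x_1}$ is real analytic on $S^1$, but it is not regular. Indeed, if $\sqrt{2+x_1}=P/q$, then $P^2=(2+x_1)q^2$ on $S^1$. Put $z=x_1+ix_2$, so that $x_1=\frac12(z+z^{-1})$ and $x_2=\frac1{2i}(z-z^{-1})$ for $|z|=1$. The identity then holds between rational functions of $z$ at infinitely many points, hence in $\mathbb C(z)$, and it makes
$$2+x_1=\frac{z^2+4z+1}{2z}$$
a square in $\mathbb C(z)$. But $z^2+4z+1$ has two distinct nonzero roots, so the right side has simple zeros and is not a square.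

The question is whether there is a regular map $S^2\times S^2\to S^4$ of odd topological degree. The collapse of the complement of an open ball in $S^2\times S^2$ is a continuous map to $S^4$ of degree $1$. Polynomials are dense in the continuous functions on a compact set. So the first guess is: *yes, every integer is the degree of a regular map.* We test this on three simple cases.

**First test: a sphere mapped to itself.** Here the guess is right.

**Lemma A.** For $p\ge1$, every integer is the degree of a regular map $S^p\to S^p$.

*Proof.* Constant maps have degree $0$. Let $d\ge1$, write $S^p=\{(z,y)\in\mathbb C\times\mathbb R^{p-1}:|z|^2+|y|^2=1\}$, and put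
$$D(s^2)=(1+s)^d+(1-s)^d,\qquad M(s^2)=\frac{(1+s)^d-(1-s)^d}{s}.$$
Expanding, $D(s^2)=2\sum_i\binom d{2i}s^{2i}$ and $M(s^2)=2\sum_i\binom d{2i+1}s^{2i}$. These are polynomials in $s^2$ with nonnegative coefficients and constant terms $D(0)=2$, $M(0)=2d$. From $(A+B)^2-(A-B)^2=4AB$ with $A=(1+s)^d$, $B=(1-s)^d$ we get
$$4(1-s^2)^d+s^2M(s^2)^2=D(s^2)^2 .$$
With $s^2=|y|^2$ and $|z|^2=1-s^2$, this says that
$$\Phi_d(z,y)=\frac{\big(2z^d,\;M(|y|^2)\,y\big)}{D(|y|^2)}$$
has values in $S^p$. It is regular, since $D(|y|^2)\ge 2$.

Consider a point $(e^{i\theta},0)$. Since $M>0$, a preimage has $y=0$, and then $z^d=e^{i\theta}$; so there are exactly $d$ preimages $(\zeta,0)$. The tangent space of $S^p$ at $(\zeta,0)$ is $i\zeta\,\mathbb R\oplus\mathbb R^{p-1}$. Along the circle $y=0$ the map is $\zeta\mapsto\zeta^d$, which sends $i\zeta$ to $d\cdot i\zeta^d$. Along the curve $(\sqrt{1-\varepsilon^2}\,\zeta,\varepsilon y)$, with $y$ a unit vector, the first component of the image is a function of $\varepsilon^2$, so its derivative at $\varepsilon=0$ is $0$; the second component has derivative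 $\frac{M(0)}{D(0)}y=d\,y$. So in the frames $(i\zeta,\epsilon_1,\dots,\epsilon_{p-1})$ and $(i\zeta^d,\epsilon_1,\dots,\epsilon_{p-1})$, where $\epsilon_i$ is the standard basis of $\mathbb R^{p-1}$, the differential is $d$ times the identity. The rotations in the $z$-plane preserve the orientation of $S^p$ and permute these frames transitively, so the frames all have the same orientation, and every preimage counts $+1$. Hence $\deg\Phi_d=d$. Composing with a reflection gives $-d$. $\qquad\blacksquare$

**Second test: $S^1\times S^1\to S^2$.** Here the guess fails completely: only degree $0$ occurs. Let $f=(f_1,f_2,f_3):S^1\times S^1\to S^2$ be regular.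

For $y\in S^2$ let
$$e(y)=\tfrac12\begin{pmatrix}1+y_3&y_1-iy_2\\ y_1+iy_2&1-y_3\end{pmatrix}.$$
It is a Hermitian idempotent of trace $1$, so $\operatorname{im}e(y)$ is a complex line in $\mathbb C^2$. The orthogonal projection onto $v\mathbb C$, $|v|=1$, is $vv^*$, which is $e(y)$ for exactly one $y$, namely $y_1+iy_2=2v_2\bar v_1$, $y_3=|v_1|^2-|v_2|^2$. So the unit circle bundle of the line bundle $L=\bigcup_y\operatorname{im}e(y)$ is $S^3$. The Gysin sequence $H^0(S^2)\xrightarrow{\cup c_1(L)}H^2(S^2)\to H^2(S^3)=0$ shows that $c_1(L)$ is a generator. Hence $\int c_1(f^*L)=\pm\deg f$.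

Now complexify. The circle is the set of real points of the conic $x_0^2=x_1^2+x_2^2$, and over $\mathbb C$ this conic is a $\mathbb P^1$. So $S^1\times S^1$ sits in $\mathbb P^1\times\mathbb P^1$. The coordinates of $f$ have denominators that vanish nowhere on $S^1\times S^1$, so they extend to regular functions on a Zariski open set $U_{\mathbb C}\subset\mathbb P^1\times\mathbb P^1$ containing $S^1\times S^1$. There $e(f)$ is an idempotent matrix (it is one on $S^1\times S^1$; Step 1 in the proof of Lemma C shows why the identity spreads), and its image is an algebraic line bundle that restricts to $f^*L$. An algebraic line bundle on $U_{\mathbb C}$ is $\mathcal O(D)$ for a divisor $D$; taking the closure of $D$ extends it to $\mathbb P^1\times\mathbb P^1$, where it is some $\mathcal O(a,b)$. On $S^1\times S^1$, $\mathcal O(a,b)$ is a tensor product of pullbacks of complex line bundles on circles, and these are trivial. So $f^*L$ is trivial and $\deg f=0$.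

**Third test: $S^2\times S^2\to S^4$ itself.** Explicit formulas give the even degrees.

**Lemma B.** If $p,q\ge1$ and $p$ or $q$ is even, then every even integer is the degree of a regular map $S^p\times S^q\to S^{p+q}$.

*Proof.* Exchanging the factors is a regular diffeomorphism, so let $q$ be even. Define
$$g:S^p\times S^q\to S^{p+q},\qquad g(t,w)=(t_1,\dots,t_p,\;t_{p+1}w).$$
For $p=q=2$ this is $(t_1,t_2,t_3w)$. The sum of squares is $t_1^2+\dots+t_p^2+t_{p+1}^2|w|^2=1$. A point $(c,v)\in S^{p+q}\subset\mathbb R^p\times\mathbb R^{q+1}$ with $v\neq0$ has exactly two preimages, $\big((c,\pm|v|),\pm v/|v|\big)$. On $\{t_{p+1}>0\}$ the map $g$ is a diffeomorphism onto $\{v\ne0\}$, with inverse $(c,v)\mapsto\big((c,|v|),v/|v|\big)$. The involution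
$$\tau(t,w)=\big((t_1,\dots,t_p,-t_{p+1}),-w\big)$$
satisfies $g\tau=g$ and exchanges the two preimages; so $g$ is also a diffeomorphism from $\{t_{p+1}<0\}$ onto $\{v\neq0\}$. The degree of $\tau$ is the degree of a reflection of $S^p$ times the degree of the antipodal map of $S^q$, that is $(-1)(-1)^{q+1}=1$ because $q$ is even. So $\tau$ preserves orientation, the two preimages count with the same sign, and $\deg g=\pm2$.

With $\Phi:S^p\to S^p$ regular of arbitrary degree (Lemma A), the maps $g\circ(\Phi\times\mathrm{id})$ are regular of degree $\pm2\deg\Phi$, and they realize every even integer. $\qquad\blacksquare$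

So the guess survives for spheres, fails for the torus, and is half confirmed on $S^2\times S^2$. The truth there is that the other half fails.

**Theorem 1.** If $f:S^2\times S^2\to S^4$ is regular, then $\deg f$ is even. Every even integer is the degree of such an $f$. (By Hopf's theorem, a continuous map $S^2\times S^2\to S^4$ is therefore homotopic to a regular map if and only if its degree is even.)

**Theorem 2.** Let $p_1,\dots,p_r\ge 1$, $N=\sum p_i$, $X=\prod_i S^{p_i}$, and let $f:X\to S^N$ be regular.

* (a) If $N$ is even and some $p_i$ is odd, then $\deg f=0$.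
* (b) If all $p_i$ are even and the number $s$ of indices with $p_i\equiv 2 \pmod 4$ is positive and even, then $\deg f$ is even.
* (c) If $p$ or $q$ is even, every even integer is the degree of a regular map $S^p\times S^q\to S^{p+q}$.

Consequently the set of degrees of regular maps $S^p\times S^q\to S^{p+q}$ is exactly $2\mathbb Z$ if $p\equiv q\equiv2\pmod4$, and exactly $\{0\}$ if $p,q$ are both odd. The set for other pairs $(p,q)$ is not determined here.

Lemma B is Theorem 2(c) and the second sentence of Theorem 1. Both conditions on $s$ in (b) matter already for $r=1$: the identity of $S^4$ ($s=0$) and the identity of $S^2$ ($s=1$) have degree $1$.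

## 2. Where approximation and plain complexification stop

**Approximation.** Let $F$ be a polynomial approximation $S^2\times S^2\to\mathbb R^5\setminus\{0\}$ of a map of degree $1$. To land on $S^4$ one divides by $|F|=\sqrt{\sum F_i^2}$, and this is the step that fails: a square root of a positive regular function need not be regular, as $\sqrt{2+x_1}$ showed.

**Complexification.** The torus argument suggests an obstruction instead. Let
$$Q=\{x_0^2=x_1^2+x_2^2+x_3^2\}\subset\mathbb P^3 ,$$
a smooth quadric over $\mathbb R$ with real points $S^2$ (a real point has $x_0\neq0$). Parametrize $Q_{\mathbb C}$ by $\mathbb P^1\times\mathbb P^1$: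
$$x_0+x_3=s_0t_0,\quad x_0-x_3=s_1t_1,\quad x_1+ix_2=s_0t_1,\quad x_1-ix_2=s_1t_0. \tag{1}$$
This is consistent, since $(x_0+x_3)(x_0-x_3)=s_0s_1t_0t_1=(x_1+ix_2)(x_1-ix_2)$. Replacing $x$ by $\bar x$ sends $x_0\pm x_3$ to their conjugates, and sends $x_1+ix_2$ to $\overline{x_1-ix_2}=\bar t_0\bar s_1$. So complex conjugation of $Q_{\mathbb C}$ is
$$(s,t)\mapsto(\bar t,\bar s), \tag{2}$$
and the real points are $\{(s,\bar s)\}\cong\mathbb{CP}^1=S^2$.

Let $\ell=\mathcal O(1)$ on $\mathbb{CP}^1$. On $S^2=\{(s,\bar s)\}$ the bundle $\mathcal O(1,0)$ restricts to $\ell$, and $\mathcal O(0,1)$ restricts to the pullback of $\ell$ under $s\mapsto\bar s$, a map of degree $-1$. So $\mathcal O(a,b)$ restricts to a line bundle with first Chern class $(a-b)c_1(\ell)$.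

Now let $X=S^2\times S^2$, $V=Q\times Q$, $V_{\mathbb C}=(\mathbb P^1)^4$, and let $u,v\in H^2(X)$ be the pullbacks of $c_1(\ell)$ from the two factors. Then $u^2=v^2=0$, $\int_Xuv=\pm1$, and
$$ch_2\big(\mathcal O(a,b,c,d)|_X\big)=\tfrac12\big((a-b)u+(c-d)v\big)^2=(a-b)(c-d)\,uv . \tag{3}$$
A degree-one map to $S^4$ should pull back a suitable bundle to one with $\int ch_2=\pm1$ (Lemma D below). On the torus nothing nonzero came from the complexification. Here $\mathcal O(1,0,1,0)$ has $\int ch_2=\pm1$. *Knowing only that the pulled-back bundle comes from $V_{\mathbb C}$ gives no restriction at all.*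

What has not been used is that $f$ has *real* coefficients. Conjugation (2) turns $\mathcal O(1,0,1,0)$ into $\mathcal O(0,1,0,1)$, a different bundle with the *same* value of (3). If the class that comes from $f$ is invariant under conjugation, then these two occur equally often and their contributions add up to an even number. The invariance will come from the quaternionic structure of the tautological bundle on $S^4$. To carry it over to $V_{\mathbb C}$, the extension from an open set must be chosen canonically.

## 3. $K_0$, conjugation, and restriction to real points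

Let $Q_p=\{x_0^2=x_1^2+\dots+x_{p+1}^2\}\subset\mathbb P^{p+1}$ over $\mathbb R$, $p\ge1$. It is smooth, its complexification is irreducible, and its real points have $x_0\ne0$ and form $S^p$. In general let $V=\prod_iQ_{p_i}$, so $V(\mathbb R)=X=\prod_iS^{p_i}$, and $V_{\mathbb C}$ is smooth, projective and irreducible.

**Definition ($K_0$).** $K_0(V_{\mathbb C})$ is the group generated by classes $[\mathcal G]$ of coherent sheaves, with $[\mathcal G]=[\mathcal G']+[\mathcal G'']$ for every exact sequence $0\to\mathcal G'\to\mathcal G\to\mathcal G''\to0$.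

Since $V_{\mathbb C}$ is smooth and projective, every coherent sheaf has a finite resolution by vector bundles, and $K_0(V_{\mathbb C})$ is also the group of algebraic vector bundles modulo exact sequences; tensor product makes it a ring. Example: on $\mathbb P^1$, $0\to\mathcal O(-1)\to\mathcal O\to\mathcal O_{pt}\to0$ gives $[\mathcal O_{pt}]=1-[\mathcal O(-1)]$. For $\kappa\in K_0(W)$, $\kappa'\in K_0(W')$ write $\kappa\boxtimes\kappa'\in K_0(W\times W')$ for the product of the pullbacks.

**Definition (conjugate sheaf).** Let $\sigma$ be the complex conjugation of $V_{\mathbb C}$; for a function $g$ on an open set $W$ let $\sigma(g)(z)=\overline{g(\bar z)}$, a function on $\sigma W$. For a coherent sheaf $\mathcal G$ let $\overline{\mathcal G}(W)=\mathcal G(\sigma W)$, with $g\in\mathcal O(W)$ acting by $g\cdot s:=\sigma(g)s$.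

This functor is exact, so it induces an involution $\kappa\mapsto\bar\kappa$ of $K_0(V_{\mathbb C})$. Some consequences:

* If a vector bundle has transition functions $g_{ij}$, its conjugate has transition functions $\sigma(g_{ij})$. So conjugation respects tensor products, and also external products, because the projections are defined over $\mathbb R$.
* $[\overline{\mathcal O_Z}]=[\mathcal O_{\sigma Z}]$ for closed subschemes $Z$, and $\overline{\mathcal O(D)}\cong\mathcal O(\sigma D)$: in both cases $s\mapsto\sigma(s)$ is the isomorphism.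

Example: on $Q_{\mathbb C}=\mathbb P^1\times\mathbb P^1$, (2) maps the divisor $\{s=s^0\}$ to $\{t=\overline{s^0}\}$, so $\overline{\mathcal O(a,b)}\cong\mathcal O(b,a)$.

**Definition (restriction).** $\rho:K_0(V_{\mathbb C})\to K(X)$ is the ring homomorphism that restricts an algebraic vector bundle to a topological complex bundle on $X=V(\mathbb R)$.

It is well defined because exact sequences of bundles restrict to exact sequences. Two properties are needed.

* If $\mathcal G$ is coherent and its support does not meet $X$, then $\rho[\mathcal G]=0$. Indeed, a finite locally free resolution $\mathcal E_\bullet$ of $\mathcal G$ is an exact complex of bundles off the support, so its restriction to $X$ is exact and $\sum(-1)^i[\mathcal E_i|_X]=0$. Example: on $Q_{\mathbb C}$ the class of a point that is not real restricts to $0$.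
* $\rho(\bar\kappa)=\overline{\rho(\kappa)}$, since at real points $\sigma(g_{ij})=\overline{g_{ij}}$. As $ch_k(\overline E)=(-1)^kch_k(E)$, we get $ch_k(\rho(\bar\kappa))=(-1)^kch_k(\rho(\kappa))$.

## 4. Extending the pulled-back bundle without losing the symmetry

**Lemma C.** Let $P:\mathbb R^{N+1}\to M_m(\mathbb C)$ have entries that are polynomials with complex coefficients, with $P(y)^2=P(y)$ for $y\in S^N$, and let $\eta=\bigcup_{y\in S^N}\operatorname{im}P(y)$, a complex vector bundle on $S^N$. Let $f:X=\prod S^{p_i}\to S^N$ be regular. There is a class $\varphi\in K_0(V_{\mathbb C})$ with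
$$\rho(\varphi)=[f^*\eta]. \tag{4}$$
If moreover there is $T\in GL_m(\mathbb C)$ with
$$T\,\overline{P(y)}=P(y)\,T\qquad(y\in S^N), \tag{5}$$
then this class satisfies
$$\bar\varphi=\varphi. \tag{6}$$

*Proof.*

**Step 1. Spreading the idempotent over a Zariski open set.** The purpose is to turn $P(f)$ into an algebraic object. Write the coordinates of $f$ with a common real denominator $q$, nowhere zero on $X$ (the product of the individual denominators). Let $U\subset V$ be the open subset where the $x_0$-coordinates of all factors are nonzero and $q\ne0$. It is affine, it is defined over $\mathbb R$ (so $\sigma U_{\mathbb C}=U_{\mathbb C}$), and $U(\mathbb R)=X$. The coordinates of $f$ extend to regular functions on $U_{\mathbb C}$ with real coefficients, so they are fixed by $\sigma$.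

A regular function $g$ on $U_{\mathbb C}$ that vanishes on $X$ is zero. To see this, use affine coordinates with $x_0=1$ in each factor. Near a real point, choose in each factor a coordinate $x_l$ that is nonzero there. By the implicit function theorem, the remaining coordinates $x_i$, $i\ge1$, $i\neq l$, of all factors are holomorphic coordinates on $U_{\mathbb C}$, and the points near the given one at which they are real are the points of $X$. So $g$ vanishes at all nearby real values of holomorphic coordinates; all its Taylor coefficients there are $0$, and $g$ vanishes near the point. Since $U_{\mathbb C}$ is a nonempty Zariski open subset of an irreducible smooth variety, it is a connected complex manifold, and $g=0$.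

Hence $P(f)$ extends to a matrix $e\in M_m(\mathcal O(U_{\mathbb C}))$ with $e^2=e$. On $X$ we have $\sigma(e)=\overline e$, so if (5) holds, then $T\sigma(e)=eT$ on $X$, and therefore
$$T\,\sigma(e)=e\,T\quad\text{on }U_{\mathbb C}. \tag{7}$$
Let $\mathcal F=e(\mathcal O^m_{U_{\mathbb C}})$. It is a direct summand of $\mathcal O^m_{U_{\mathbb C}}$, hence an algebraic vector bundle, and $\mathcal F|_X=f^*\eta$.

**Step 2. A canonical extension to $V_{\mathbb C}$.** The purpose is to get a class on the projective variety. We need an extension that involves no choice, so that symmetries of $\mathcal F$ extend too; it may fail to be a vector bundle, and $K_0$ does not mind. Let $\tilde{\mathcal F}\subset\mathcal O^m_{V_{\mathbb C}}$ be the subsheaf of those sections whose restriction to $U_{\mathbb C}$ lies in $\mathcal F$. With $\iota:U_{\mathbb C}\hookrightarrow V_{\mathbb C}$ the inclusion,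
$$\tilde{\mathcal F}=\ker\big(\mathcal O^m_{V_{\mathbb C}}\to\iota_*(\mathcal O^m_{U_{\mathbb C}}/\mathcal F)\big).$$
A pushforward $\iota_*$ of a quasi-coherent sheaf is quasi-coherent, so $\tilde{\mathcal F}$ is a quasi-coherent subsheaf of a coherent sheaf on a Noetherian scheme, hence coherent. Clearly $\tilde{\mathcal F}|_{U_{\mathbb C}}=\mathcal F$. Put $\varphi=[\tilde{\mathcal F}]$.

**Step 3. The restriction of $\varphi$ to $X$.** This step proves (4). Take a finite locally free resolution $0\to\mathcal E_n\to\dots\to\mathcal E_0\to\tilde{\mathcal F}\to0$. Over $U_{\mathbb C}$ it is an exact sequence of vector bundles ending in $\mathcal F$. Restricted to $X$ it stays exact, so $\rho(\varphi)=\sum(-1)^i[\mathcal E_i|_X]=[\mathcal F|_X]=[f^*\eta]$.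

**Step 4. Invariance.** This step proves (6): assuming (5), we show $\overline{\tilde{\mathcal F}}\cong\tilde{\mathcal F}$. For $W$ open, send $s\in\overline{\tilde{\mathcal F}}(W)=\tilde{\mathcal F}(\sigma W)$ to $T\sigma(s)\in\mathcal O(W)^m$.

* It lands in $\tilde{\mathcal F}(W)$: over the part of $U_{\mathbb C}$ in question, $s=es$, and (7) gives $T\sigma(s)=T\sigma(e)\sigma(s)=e\,T\sigma(s)$.
* It is $\mathcal O$-linear: $g\cdot s=\sigma(g)s$ is sent to $T\sigma(\sigma(g)s)=g\,T\sigma(s)$.
* Its inverse is $s\mapsto\sigma(T^{-1}s)$. This is well defined: (7) gives $T^{-1}e=\sigma(e)T^{-1}$, so for $s=es$ we have $\sigma(T^{-1}s)=\sigma(T^{-1}es)=\sigma(\sigma(e)T^{-1}s)=e\,\sigma(T^{-1}s)$.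

So the sheaves are isomorphic and $\bar\varphi=\varphi$. $\qquad\blacksquare$

## 5. The quaternionic line bundle on $S^4$

Write $S^4\subset\mathbb H\times\mathbb R$ and, for $y=(a,t)\in\mathbb H\times\mathbb R$, put
$$e(y)=\tfrac12\begin{pmatrix}1+t&\bar a\\ a&1-t\end{pmatrix}\in M_2(\mathbb H),$$
acting from the left on the right $\mathbb H$-module $\mathbb H^2$. Regard $\mathbb H^2$ as a complex vector space by right multiplication by $i$; it is $\mathbb C^4$, and $e(y)$ becomes a $4\times4$ complex matrix. Concretely, write quaternions as $x+jx'$ with $x,x'\in\mathbb C$. Using $xj=j\bar x$ one finds that left multiplication by $\alpha+j\beta$ is $\begin{pmatrix}\alpha&-\bar\beta\\ \beta&\bar\alpha\end{pmatrix}$. So the entries of the complex matrix $e(y)$ are polynomials of degree $\le1$ in the five real coordinates of $y$, with complex coefficients.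

**Lemma D.** For $y\in S^4$, $e(y)$ is an idempotent. The bundle $\xi=\bigcup_{y\in S^4}\operatorname{im}e(y)$ has complex rank $2$ and $\int_{S^4}ch_2(\xi)=\pm1$. There is $T\in GL_4(\mathbb C)$ with $T\,\overline{e(y)}=e(y)\,T$ for all $y\in S^4$.

*Proof.*

**Step 1. Lines in $\mathbb H^2$.** This identifies $S^4$ with the set of quaternionic lines. The diagonal entries of $e(y)^2$ are $\frac14\big((1\pm t)^2+|a|^2\big)=\frac14(2\pm2t)=\frac12(1\pm t)$, and the off-diagonal ones are $\frac14\bar a\cdot2$ and $\frac14a\cdot2$. So $e(y)^2=e(y)=e(y)^*$. Left multiplication by $h\in\mathbb H$ on $\mathbb H=\mathbb R^4$ has real trace $4\operatorname{Re}h$, so $e(y)$ has trace $4$ on $\mathbb R^8$, and $\operatorname{im}e(y)$ is a quaternionic line, of complex dimension $2$. Conversely, for $|v|=1$ the orthogonal projection onto $v\mathbb H$ is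
$$vv^*=\begin{pmatrix}|v_1|^2&v_1\bar v_2\\ v_2\bar v_1&|v_2|^2\end{pmatrix},$$
which is $e(y)$ for exactly one $y$, namely $a=2v_2\bar v_1$, $t=|v_1|^2-|v_2|^2$; here $|a|^2+t^2=(|v_1|^2+|v_2|^2)^2=1$. A self-adjoint idempotent is determined by its image, so $y\mapsto\operatorname{im}e(y)$ is a bijection from $S^4$ to the quaternionic lines.

**Step 2. The Chern character.** This links the bundle to the degree. Each unit vector $v\in\mathbb H^2$ lies in exactly one line, so the unit sphere bundle of $\xi$ is $S^7$. The Euler class of $\xi$ is $c_2(\xi)$, and the Gysin sequence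
$$H^0(S^4)\xrightarrow{\ \cup c_2(\xi)\ }H^4(S^4)\to H^4(S^7)=0$$
shows that $c_2(\xi)$ is a generator. Since $c_1(\xi)\in H^2(S^4)=0$, we have $ch_2(\xi)=\frac12(c_1^2-2c_2)=-c_2(\xi)$.

**Step 3. The symmetry.** Right multiplication by $j$ commutes with the left action of every $e(y)$, and it is antilinear: $(vi)j=-(vj)i$. So it has the form $v\mapsto T\bar v$ with $T\in GL_4(\mathbb C)$. (Since $(x+jx')j=-\bar x'+j\bar x$, $T$ consists of two blocks $\begin{pmatrix}0&-1\\1&0\end{pmatrix}$.) Commutation says $T\,\overline{e(y)v}=e(y)T\bar v$ for all $v$, that is, $T\,\overline{e(y)}=e(y)T$. $\qquad\blacksquare$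

## 6. Orbits of line bundles on $(\mathbb P^1)^4$: proof of Theorem 1

Let $f:X=S^2\times S^2\to S^4$ be regular. By Lemma D,
$$\int_Xch_2(f^*\xi)=\deg f\int_{S^4}ch_2(\xi)=\pm\deg f . \tag{8}$$
By Lemma C with $P=e$ and Lemma D, there is $\varphi\in K_0(V_{\mathbb C})$ with $\rho(\varphi)=[f^*\xi]$ and $\bar\varphi=\varphi$.

**Step 1. A basis permuted by conjugation.** This makes the invariance of $\varphi$ a statement about coefficients. By the projective bundle formula, $K_0((\mathbb P^1)^4)$ is free abelian with basis $\mathcal O(a,b,c,d)$, $a,b,c,d\in\{0,1\}$. By the example in Section 3, conjugation acts on it by $(a,b,c,d)\mapsto(b,a,d,c)$. Since $\bar\varphi=\varphi$, the coefficients of $\varphi$ are constant on orbits.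

**Step 2. Counting.** By (3), the basis element $\mathcal O(a,b,c,d)$ contributes $(a-b)(c-d)\int_Xuv\in\mathbb Z$ to $\int_Xch_2(\rho(\varphi))$, times its coefficient. A fixed element has $a=b$ and $c=d$ and contributes $0$. The two members of a non-fixed orbit have equal coefficients and equal values, since $(b-a)(d-c)=(a-b)(c-d)$; together they contribute an even number. So $\int_Xch_2(\rho(\varphi))$ is even, and by (8) $\deg f$ is even. With Lemma B, and Hopf's theorem for the statement in parentheses, this proves Theorem 1. $\qquad\blacksquare$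

The bound that this counting gives is sharp on the level of classes: $[\mathcal O(1,0,1,0)]+[\mathcal O(0,1,0,1)]$ is invariant and has $\int ch_2=\pm2$.

## 7. Clifford matrices and the bundle on $S^{2n}$

For Theorem 2 we need, on every even sphere, an idempotent whose image has $\int ch_n=\pm1$, and we need to know when the symmetry (5) exists.

Let $n\ge1$. Recall that the complex algebra with generators $e_1,\dots,e_{2n+1}$ and relations $e_ie_j+e_je_i=2\delta_{ij}$ is $M_{2^n}(\mathbb C)\oplus M_{2^n}(\mathbb C)$. It has two irreducible representations, both of dimension $2^n$, and they can be given by Hermitian matrices $e_i$. The product $e_1\cdots e_{2n+1}$ commutes with every $e_i$ (it passes $2n$ anticommuting factors), so it acts by a scalar $c$; reordering gives $c^2=(-1)^{(2n+1)2n/2}=(-1)^n$. The two representations are distinguished by $c$. Fix one of them, and put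
$$\pi(x)=\tfrac12\Big(1+\sum_ix_ie_i\Big),\qquad \xi_n=\bigcup_{x\in S^{2n}}\operatorname{im}\pi(x).$$
Since $(\sum x_ie_i)^2=\sum x_i^2=1$ on $S^{2n}$, $\pi(x)$ is idempotent.

**Example.** For $n=1$ take $e_1=\begin{pmatrix}0&1\\1&0\end{pmatrix}$, $e_2=\begin{pmatrix}0&-i\\i&0\end{pmatrix}$, $e_3=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$. Then $\pi$ is the matrix used for the torus in Section 1. Here $e_1e_2=ie_3$, so $c=i$. No invertible $T$ satisfies $T\overline{e_i}=e_iT$ for all $i$, since then $T\bar c=cT$, that is $-iT=iT$.

**Lemma E.** $\int_{S^{2n}}ch_n(\xi_n)=\pm1$. If $n$ is even, there is $T\in GL_{2^n}(\mathbb C)$ with $T\,\overline{\pi(x)}=\pi(x)\,T$ for all $x\in S^{2n}$.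

*Proof.*

**Step 1. The curvature form.** This represents $ch_n$ by an explicit form. Use the connection $\nabla=\pi d$ on $\xi_n$. From $\pi^2=\pi$ we get $d\pi=d\pi\,\pi+\pi\,d\pi$, hence $d\pi\,\pi=(1-\pi)d\pi$ and $\pi\,d\pi\,\pi=0$. For a section $s=\pi s$,
$$\nabla^2s=\pi\,d(\pi\,ds)=\pi\,d\pi\,ds=\pi\,d\pi\,(d\pi\,s+\pi\,ds)=\pi\,d\pi\,d\pi\,s .$$
So the curvature is $\pi\,d\pi\,d\pi$. Moreover $d\pi\,d\pi\,\pi=d\pi(1-\pi)d\pi=\pi\,d\pi\,d\pi$, so $\pi$ commutes with $d\pi\,d\pi$, and $ch_n(\xi_n)$ is represented by
$$\omega=\frac1{n!}\Big(\frac i{2\pi}\Big)^n\operatorname{tr}\big(\pi(d\pi)^{2n}\big),$$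
where the $\pi$ in the prefactor is the number.

**Step 2. Rotation invariance.** This reduces the integral to one point. For $R\in SO(2n+1)$ put $e_i'=\sum_jR_{ij}e_j$. These satisfy the same relations, and $e_1'\cdots e_{2n+1}'$ commutes with all $e_i'$, hence with all $e_i$; so it is a scalar with square $(-1)^n$ that depends continuously on $R$. As $SO(2n+1)$ is connected, it equals $c$. Hence the two representations are equivalent: there is an invertible $S$ with $e_i'=Se_iS^{-1}$ for all $i$. Since $\sum_ix_ie_i'=\sum_j(R^{\mathsf T}x)_je_j$, this says $\pi(R^{\mathsf T}x)=S\pi(x)S^{-1}$ with $S$ constant, so $\omega$ is invariant under $R^{\mathsf T}$. Thus $\omega$ is a constant multiple of the volume form.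

**Step 3. Evaluation at $x=(0,\dots,0,1)$.** There $dx_{2n+1}=0$ on the tangent space and $d\pi=\frac12\sum_{i\le2n}e_i\,dx_i$. In $(d\pi)^{2n}$ each permutation of the indices gives the same term, because the $e_i$ and the $dx_i$ both anticommute; so
$$(d\pi)^{2n}=2^{-2n}(2n)!\;e_1\cdots e_{2n}\;dx_1\cdots dx_{2n}.$$
Also $e_1$ anticommutes with $e_1\cdots e_{2n}$, so $\operatorname{tr}(e_1\cdots e_{2n})=0$; and $e_{2n+1}e_1\cdots e_{2n}=e_1\cdots e_{2n+1}=c$. Hence $\operatorname{tr}\big(\frac12(1+e_{2n+1})e_1\cdots e_{2n}\big)=\frac12c\,2^n$. With $\mathrm{vol}(S^{2n})=2^{2n+1}\pi^nn!/(2n)!$, up to the sign of the orientation,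
$$\int_{S^{2n}}\omega=\frac{i^n}{n!(2\pi)^n}\cdot\frac{(2n)!}{2^{2n}}\cdot2^{n-1}c\cdot\frac{2^{2n+1}\pi^nn!}{(2n)!}=i^nc,$$
because the exponent of $2$ is $-n-2n+(n-1)+(2n+1)=0$. Since $(i^nc)^2=(-1)^n(-1)^n=1$, the value is $\pm1$.

**Step 4. The symmetry for even $n$.** Then $c^2=1$, so $c$ is real. The matrices $\overline{e_i}$ also form an irreducible representation, with scalar $\bar c=c$, so it is equivalent to the given one: there is $T$ with $T\,\overline{e_i}=e_iT$ for all $i$. As the $x_i$ are real, $T\,\overline{\pi(x)}=\pi(x)T$. $\qquad\blacksquare$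

Let $f:X=\prod S^{p_i}\to S^N$ be regular, $N$ even. Lemma C with $P=\pi$, $n=N/2$, and Lemma E give $\varphi\in K_0(V_{\mathbb C})$ with
$$\int_Xch_{N/2}(\rho(\varphi))=\pm\deg f,\qquad\text{and}\qquad\bar\varphi=\varphi\ \text{ if }N\equiv0\pmod4. \tag{9}$$

## 8. $K_0$ of a product of quadrics

In place of the line bundles on $(\mathbb P^1)^4$ we need a basis of $K_0(V_{\mathbb C})$. Over $\mathbb C$, choose linear coordinates in which $Q_p$ is
$$\sum_{i=0}^ky_iz_i=0\quad(p=2k),\qquad\sum_{i=0}^ky_iz_i+w^2=0\quad(p=2k+1).$$
Let $f_i,g_i$ be the basis vectors dual to the coordinates $y_i,z_i$, let $\Lambda_j=\mathbb P(\operatorname{span}(f_0,\dots,f_j))\subset Q_p$, and let $Q^{(j)}=Q_p\cap\{z_0=\dots=z_{j-1}=0\}$.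

**Step 1. Cells.** This filters $Q=Q_{p,\mathbb C}$ by closed subvarieties with affine differences. On $Q^{(j)}\setminus Q^{(j+1)}$ we may set $z_j=1$; the equation becomes $y_j+\sum_{i>j}y_iz_i\,(+w^2)=0$, which determines $y_j$ by the other coordinates, and these are free. So $Q^{(j)}\setminus Q^{(j+1)}$ is an affine space.

* $p=2k$. The equation of $Q^{(k)}$ is $y_kz_k=0$, so $Q^{(k)}=\Lambda_k\cup\Lambda_k'$ with $\Lambda_k'=\mathbb P(\operatorname{span}(f_0,\dots,f_{k-1},g_k))$, and $Q^{(k)}\setminus\Lambda_k=\{z_k\neq0,\,y_k=0\}$ is an affine space. The filtration is $Q=Q^{(0)}\supset\dots\supset Q^{(k)}\supset\Lambda_k\supset\Lambda_{k-1}\supset\dots\supset\Lambda_0$. For $j\le k-1$ the quadric $Q^{(j)}$ has rank $2(k-j+1)\ge4$, so it is irreducible and reduced. The cell closures are $Q^{(0)},\dots,Q^{(k-1)},\Lambda_k',\Lambda_k,\dots,\Lambda_0$.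
* $p=2k+1$. For $j\le k$, $Q^{(j)}$ has rank $2(k-j+1)+1\ge3$, so it is irreducible and reduced; $Q^{(k+1)}$ is $\{z=0,\,w^2=0\}$, with reduction $\Lambda_k$. The filtration is $Q=Q^{(0)}\supset\dots\supset Q^{(k)}\supset\Lambda_k\supset\dots\supset\Lambda_0$, and its members are the cell closures.

Example: for $p=2$ the closures are $Q$ itself, a line $\Lambda_1'$ and a line $\Lambda_1$, which meet in a point, and the point $\Lambda_0$.

**Step 2. Generators.** Let $Z$ be a variety over $\mathbb C$, and write $K_0(\mathrm{Coh}\,\cdot)$ for $K_0$ of coherent sheaves. We show that $K_0(\mathrm{Coh}(Q\times Z))$ is generated by the classes $[\mathcal O_{\bar C}]\boxtimes\zeta$, with $C$ a cell and $\zeta\in K_0(\mathrm{Coh}\,Z)$. Let $Y\supset Y'$ be consecutive members of the filtration and $C=Y\setminus Y'$. Localization (Quillen) gives the exact sequence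
$$K_0(\mathrm{Coh}(Y'\times Z))\to K_0(\mathrm{Coh}(Y\times Z))\to K_0(\mathrm{Coh}(C\times Z))\to0,$$
and homotopy invariance says that every element of the last group is $[\mathcal O_C]\boxtimes\zeta$, because $C$ is an affine space. This element is the restriction of $[\mathcal O_{\bar C}]\boxtimes\zeta$, where $\bar C\subset Y$. So $K_0(\mathrm{Coh}(Y\times Z))$ is generated by these classes and the image of $K_0(\mathrm{Coh}(Y'\times Z))$; induction from the smallest member upward gives the claim. Applying it to one factor of $V_{\mathbb C}$ at a time, we see that $K_0(V_{\mathbb C})$ is generated by the external products $\boxtimes_i[\mathcal O_{\bar C_i}]$.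

**Step 3. Independence.** This shows that the generators form a basis and that $ch$ is injective. Two textbook facts: $ch[\mathcal O_{\bar C}]=[\bar C]+(\text{terms of higher codimension})$, by Grothendieck–Riemann–Roch; and the classes $[\bar C]$ of the cell closures form a basis of $H^*(Q;\mathbb Q)$. If $\sum n_C\,ch[\mathcal O_{\bar C}]=0$ with not all $n_C=0$, then the part of lowest codimension among the $C$ with $n_C\ne0$ is a nontrivial relation between classes $[\bar C]$, a contradiction. So the $ch[\mathcal O_{\bar C}]$ are linearly independent in $H^*(Q;\mathbb Q)$. By Künneth, the elements $ch(\boxtimes_i[\mathcal O_{\bar C_i}])$, which are cross products of these, are linearly independent in $H^*(V_{\mathbb C};\mathbb Q)$. With Step 2 we have proved: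

**Lemma F.** The external products $\boxtimes_i[\mathcal O_{\bar C_i}]$ form a $\mathbb Z$-basis of $K_0(V_{\mathbb C})$, and $ch$ is injective on $K_0(V_{\mathbb C})$.

Finally, $\rho(\boxtimes\kappa_i)$ is the external product of the $\rho(\kappa_i)$, and the component in degree $N$ of a cross product on $X=\prod S^{p_i}$ is the product of the components in degree $p_i$. So for $N$ even
$$\int_Xch_{N/2}\big(\rho(\boxtimes\kappa_i)\big)=\prod_i\int_{S^{p_i}}ch(\rho(\kappa_i)), \tag{10}$$
where each integral on the right takes the component of degree $p_i$.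

## 9. Proof of Theorem 2

**Part (a): an odd factor kills everything.** Let $N$ be even and some $p_i$ odd. The Chern character lives in even degrees, so the $i$-th factor in (10) is $0$. Thus (10) vanishes on a generating set of $K_0(V_{\mathbb C})$, and (9) gives $\deg f=0$. $\qquad\blacksquare$

**Part (b).** Now all $p_i$ are even. First consider one quadric $Q=Q_p$ with $p=2k$, $k\ge1$.

**Step 1. Coordinates adapted to the real structure.** The purpose is to be able to conjugate the cell closures. Let $\epsilon_0,\dots,\epsilon_{p+1}$ be the standard basis of $\mathbb C^{p+2}$, with quadratic form $x_0^2-x_1^2-\dots-x_{p+1}^2$. Put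
$$f_j=\epsilon_{2j+2}+i\epsilon_{2j+3},\quad g_j=-\tfrac14\overline{f_j}\quad(0\le j<k),\qquad f_k=\epsilon_0+\epsilon_1,\quad g_k=\tfrac14(\epsilon_0-\epsilon_1).$$
All these vectors are isotropic, different pairs are orthogonal, and in the associated bilinear form $B$ we have $B(f_j,\overline{f_j})=-2$ and $B(\epsilon_0+\epsilon_1,\epsilon_0-\epsilon_1)=2$. So $B(f_j,g_j)=\frac12$ for all $j\le k$, and the form is $\sum y_jz_j$ in the coordinates dual to the $f_j,g_j$. Note that $f_k,g_k$ are real.

**Step 2. The basis.** We identify the basis of Lemma F. For $0\le j\le k-1$ the scheme $Q^{(j)}$ is reduced of codimension $j$ in the smooth variety $Q$, so $z_0,\dots,z_{j-1}$ is a regular sequence of sections of $\mathcal O(1)$. The Koszul complex gives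
$$[\mathcal O_{Q^{(j)}}]=\sum_i(-1)^i\tbinom ji[\mathcal O(-i)]=h^j,\qquad h=1-[\mathcal O(-1)].$$
So the basis of $K_0(Q_{\mathbb C})$ is
$$1,h,\dots,h^{k-1};\qquad\lambda_j=[\mathcal O_{\Lambda_j}]\ (0\le j\le k-1);\qquad\lambda=[\mathcal O_{\Lambda_k}],\quad\lambda'=[\mathcal O_{\Lambda_k'}].$$

**Step 3. Conjugation permutes the basis.** Since $\mathcal O(-1)$ is defined over $\mathbb R$, $\bar h=h$. For the linear spaces we use the following: an element $A$ of the connected group $SO_{p+2}(\mathbb C)$ acts on $Q_{\mathbb C}$ by an automorphism homotopic to the identity, hence trivially on $H^*(Q_{\mathbb C};\mathbb Q)$, and by injectivity of $ch$ (Lemma F) trivially on $K_0(Q_{\mathbb C})$. So $[\mathcal O_{AZ}]=[\mathcal O_Z]$ for closed $Z\subset Q_{\mathbb C}$. Each swap $f_i\leftrightarrow g_i$ is an isometry of determinant $-1$, so a product of an even number of swaps lies in $SO_{p+2}(\mathbb C)$. Recall $[\overline{\mathcal O_Z}]=[\mathcal O_{\sigma Z}]$.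

* Let $j<k$. Then $\sigma\Lambda_j=\mathbb P(\operatorname{span}(g_0,\dots,g_j))$. Swap the pairs $i\le j$, and also the pair $i=k$ if $j+1$ is odd. This lies in $SO_{p+2}(\mathbb C)$ and maps $\Lambda_j$ to $\sigma\Lambda_j$. So $\bar\lambda_j=\lambda_j$.
* Since $f_k$ is real, $\sigma\Lambda_k=\mathbb P(\operatorname{span}(g_0,\dots,g_{k-1},f_k))$. If $k$ is odd, swapping all $k+1$ pairs lies in $SO_{p+2}(\mathbb C)$ and maps $\Lambda_k'$ to $\sigma\Lambda_k$. So $\bar\lambda=\lambda'$ and $\bar\lambda'=\lambda$.
* If $k$ is even, swapping the $k$ pairs $i<k$ lies in $SO_{p+2}(\mathbb C)$ and maps $\Lambda_k$ to $\sigma\Lambda_k$ and $\Lambda_k'$ to $\mathbb P(\operatorname{span}(g_0,\dots,g_k))=\sigma\Lambda_k'$. So $\bar\lambda=\lambda$ and $\bar\lambda'=\lambda'$.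

In particular, *for $k$ odd the fixed basis elements are exactly $h^j$ and $\lambda_j$ with $0\le j<k$*. For $p=2$ this is the exchange of the two rulings of $\mathbb P^1\times\mathbb P^1$ seen in (2).

**Step 4. Restriction to $S^p$.** This step shows that the elements just listed contribute nothing. Put $a(\kappa)=\int_{S^p}ch_k(\rho(\kappa))$, an integer because the Chern character on an even sphere is integral (Bott). The section $x_0$ of $\mathcal O(1)$ has no zero on $S^p$, so $\mathcal O(1)$ is trivial there and $\rho(h)=0$; also $a(1)=0$ since $k\ge1$. For $j<k$, $\Lambda_j$ lies in $\{x_0=0\}$, because $f_0,\dots,f_{k-1}$ involve only $\epsilon_2,\dots,\epsilon_{p+1}$; so $\Lambda_j$ does not meet $S^p$ and $\rho(\lambda_j)=0$ by Section 3. Thus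
$$a(h^j)=a(\lambda_j)=0\quad(0\le j<k),\qquad a(\bar\kappa)=(-1)^ka(\kappa), \tag{11}$$
the last equation again by Section 3.

**Step 5. Counting orbits.** Return to $X=\prod S^{p_i}$ with all $p_i$ even and $s$ positive and even. Modulo $2$, $N/2=\sum p_i/2$ is the number of odd $p_i/2$, that is $N/2\equiv s\equiv0$. So $N\equiv0\pmod4$, and (9) gives $\bar\varphi=\varphi$. Conjugation permutes the basis $\{\boxtimes\kappa_i\}$ of $K_0(V_{\mathbb C})$, by $\boxtimes\kappa_i\mapsto\boxtimes\bar\kappa_i$, so the coefficients of $\varphi$ are constant on orbits.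

* A fixed basis element has $\bar\kappa_i=\kappa_i$ for all $i$. Choose $i$ with $p_i\equiv2\pmod4$, which is possible since $s>0$. By Step 3 with $k=p_i/2$ odd, $\kappa_i$ is some $h^j$ or $\lambda_j$ with $j<k$; by (11) its factor in (10) is $0$. So it contributes $0$.
* For a non-fixed orbit $\{\boxtimes\kappa_i,\boxtimes\bar\kappa_i\}$ the two values of (10) are $\prod a(\kappa_i)$ and, by (11), $(-1)^{\sum p_i/2}\prod a(\kappa_i)=(-1)^s\prod a(\kappa_i)=\prod a(\kappa_i)$, where in each factor $a$ is taken on $S^{p_i}$. They are equal integers with equal coefficients, so together they contribute an even number.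

Hence $\pm\deg f=\int_Xch_{N/2}(\rho(\varphi))$ is even. $\qquad\blacksquare$

**Part (c)** is Lemma B.

**The sets of degrees.** If $p\equiv q\equiv2\pmod4$, then (b) with $s=2$ shows that all degrees of regular maps $S^p\times S^q\to S^{p+q}$ are even, and (c) shows that every even integer occurs; the set is $2\mathbb Z$. If $p,q$ are both odd, then $N=p+q$ is even, (a) gives degree $0$, and constant maps are regular; the set is $\{0\}$. $\qquad\blacksquare$

Where the hypotheses on $s$ enter can be read off from Step 5. If all $p_i\equiv0\pmod4$, then conjugation fixes every basis element, and counting orbits gives no parity. If all $p_i$ are even and $s$ is odd, then $N/2$ is odd, $c^2=-1$ in Section 7, and no matrix $T$ satisfies $T\,\overline{e_i}=e_iT$ for all $i$, by the argument in the example there; so (9) supplies no invariance.
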